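\title{A right Camillo--Krause ring that is not right noetherian}

\begin{abstract}
A ring is right Camillo--Krause if its quotient by every nonzero right ideal is an artinian module. We show that such a ring need not be right noetherian. The example exists over every field of characteristic $2$. It is the opposite ring of a union of skew polynomial rings in which each variable factors in the next ring as $\partial=(\partial'+c)\partial'$. It is a simple domain whose left ideals are all principal, of right Krull dimension $1$ and left Krull dimension $2$. We also give conditions under which a right Camillo--Krause ring is right noetherian.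
\end{abstract}

\section{Introduction}

Rings are associative with identity and modules are unital. A ring $A$ is \emph{right Camillo--Krause} if $A/I$ is an artinian right $A$-module for every nonzero right ideal $I$; left Camillo--Krause rings are defined symmetrically. The following problem of Camillo and Krause appears in the survey \cite{survey}.

\medskip
\noindent\textbf{Problem.} Is every right Camillo--Krause ring right noetherian?
\medskip

The condition says that $A$ is at most one step away from being artinian. It holds for right artinian rings, for $\mathbb Z$, and for a polynomial ring $k[t]$ over a field, and all of these are right noetherian. There is a reason to expect this in general. By Hopkins' theorem a right artinian \emph{ring} is right noetherian. An artinian \emph{module} need not be noetherian: the proper subgroups of the Pr\"ufer group $\mathbb Z(2^\infty)$ form the chain $0\subset\mathbb Z/2\subset\mathbb Z/4\subset\cdots$. But this group is not cyclic, and over a commutative ring a cyclic artinian module $A/I$ is an artinian ring, to which Hopkins' theorem applies. So one would guess that the answer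 is yes, and it is yes for commutative rings. In general the answer is no. It is convenient to construct the opposite ring and to work with left modules.

\begin{theorem}\label{thm:main}
Let $k$ be a field of characteristic $2$, and let $R=\bigcup_n B_n$ be the domain constructed from $k$ in Section~\ref{sec:tower}, a directed union of skew polynomial rings $B_n=F_n[\partial_n;\delta_n]$. For every nonzero left ideal $I$ of $R$ the left module $R/I$ is artinian, but $R$ is not left noetherian. Hence $S=R^{\mathrm{op}}$ is a right Camillo--Krause ring that is not right noetherian.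
\end{theorem}

The ring $S$ is well behaved in most other respects, and its failure to be noetherian comes from a single cyclic module, which looks like a Pr\"ufer group with one more simple factor on top. A module is \emph{uniserial} if its submodules form a chain; Krull dimension is recalled in Section~\ref{sec:right}.

\begin{theorem}\label{thm:fine}
Let $S$ be the ring of Theorem~\ref{thm:main}.
\begin{enumerate}
\item[(1)] $S$ is a simple domain, and every finitely generated one-sided ideal of $S$ is principal.
\item[(2)] Every left ideal of $S$ is principal. In particular $S$ is left noetherian and a two-sided Ore domain.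
\item[(3)] For some $a\in S$ the module $S/aS$ is uniserial with submodule chain
\[0=N_0\subsetneq N_1\subsetneq N_2\subsetneq\dots\subsetneq N_\omega=\bigcup_i N_i\subsetneq S/aS .\]
For every right ideal $I\ne0$ the module $S/I$ has a finite filtration whose factors are homomorphic images of simple modules or of this module $S/aS$.
\item[(4)] $S$ has right Krull dimension $1$ and left Krull dimension $2$.
\end{enumerate}
\end{theorem}

The following positive results show which properties a counterexample cannot have.

\begin{proposition}\label{prop:positive}
Let $A$ be a right Camillo--Krause ring.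
\begin{enumerate}
\item[(i)] $A$ is right artinian or a right Ore domain.
\item[(ii)] $A$ is right noetherian if it is not a domain, or if every nonzero right ideal contains a nonzero two-sided ideal.
\item[(iii)] If $A$ is a domain that is also left Camillo--Krause and all its finitely generated right ideals are principal, then $A$ is right noetherian.
\end{enumerate}
\end{proposition}

By Theorems~\ref{thm:main} and~\ref{thm:fine}(1), the hypothesis on two-sided ideals cannot be dropped in (ii), nor the left Camillo--Krause condition in (iii).

We prove Proposition~\ref{prop:positive} first, because the proof of (iii) suggests the shape of the example. Section~\ref{sec:first} works out the first step of the construction by hand, and Section~\ref{sec:tower} gives the construction. Sections~\ref{sec:simple} and~\ref{sec:uniserial} prove the two properties of the tower on which everything rests, and the last two sections pass to the union.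

\section{What a counterexample must look like}\label{sec:positive}

A domain $A$ is \emph{right Ore} if $aA\cap bA\neq0$ for all nonzero $a,b$. We use two elementary facts here and later. First, in a domain a one-sided inverse is two-sided: if $ed=1$, then $(de-1)d=0$, so $de=1$. Second, if $A/aA$ is noetherian for every $a\neq0$, then $A$ is right noetherian: a nonzero right ideal $J$ contains some $a\ne0$, and $J$ is generated by $a$ and lifts of finitely many generators of $J/aA$.

\begin{proof}[Proof of Proposition~\ref{prop:positive}]
(i) Suppose that $A$ is not right artinian. Let $a\ne0$, and suppose that the right ideal $L=\{x:ax=0\}$ is nonzero. Then $aA\cong A/L$ and $A/aA$ are both artinian, so $A$ is right artinian, a contradiction. Hence $A$ is a domain. If $a,b\neq0$ and $aA\cap bA=0$, then $A\cong bA$ embeds in the artinian module $A/aA$, again a contradiction.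

(ii) If $A$ is not a domain, it is right artinian by (i), hence right noetherian by Hopkins' theorem. Now suppose that every nonzero right ideal contains a nonzero ideal. For $a\neq0$ choose an ideal $P$ with $0\neq P\subset aA$. Then $A/P$ is a right artinian ring, hence right noetherian, and so its quotient $A/aA$ is noetherian. Therefore $A$ is right noetherian.

(iii) If some right ideal were not finitely generated, there would be an infinite strictly ascending chain of finitely generated right ideals. So it suffices to show that every chain $b_1A\subset b_2A\subset\cdots$ with $a:=b_1\neq0$ stabilizes. Write $a=b_nc_n$ and $b_n=b_{n+1}d_n$. Then $b_{n+1}c_{n+1}=a=b_{n+1}d_nc_n$, so $c_{n+1}=d_nc_n$ and $Ac_1\supset Ac_2\supset\cdots\supset Aa$. This chain stabilizes because $A/Aa$ is artinian. For large $n$ we get $c_n=ec_{n+1}=ed_nc_n$ for some $e\in A$, so $ed_n=1$, the element $d_n$ is a unit, and $b_nA=b_{n+1}A$.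
\end{proof}

Read the proof of (iii) with the sides exchanged. A chain $R\partial_0\subsetneq R\partial_1\subsetneq\cdots$ of principal left ideals of a domain $R$ amounts to factorizations $\partial_{n-1}=p_n\partial_n$ with nonunits $p_n$. It produces the strictly descending chain $p_1R\supsetneq p_1p_2R\supsetneq\cdots$ of \emph{right} ideals containing $\partial_0$. If the $p_n$ were central, these would be left ideals as well, and $R/R\partial_0$ would not be artinian. So the factorization must be rigid: $\partial_0$ acquires more and more factors, but the new ones appear only at the right end and cannot be moved.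

An \emph{atom} is a nonzero nonunit that is not a product of two nonunits. We shall build a tower $B_0\subset B_1\subset\cdots$ of principal ideal domains with distinguished atoms $\partial_n\in B_n$ such that
\begin{enumerate}
\item[(A)] $\partial_{n-1}=p_n\partial_n$ in $B_n$ with a nonunit $p_n$;
\item[(B)] every atom $q$ of $B_n$ with $B_n/B_nq\not\cong B_n/B_n\partial_n$ remains an atom in all $B_m$, $m\geq n$;
\item[(C)] up to units, the only right factors of $\partial_0$ in $B_n$ are $\partial_0,\dots,\partial_n$ and $1$.
\end{enumerate}
In the union $R$, property (A) destroys the ascending chain condition, (B) makes $R/Rq$ simple for most atoms $q$, and (C) makes the left ideals containing $\partial_0$ a well-ordered chain.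

\section{Skew polynomials and the first step}\label{sec:first}

Let $F$ be a field and $\delta$ a derivation of $F$, that is, an additive map with $\delta(fg)=\delta(f)g+f\delta(g)$. The \emph{skew polynomial ring} $B=F[\partial;\delta]$ has the left $F$-basis $1,\partial,\partial^2,\dots$, and its multiplication is determined by $\partial f=f\partial+\delta(f)$ for $f\in F$. We recall the standard facts.
\begin{itemize}
\item A ring homomorphism $\varphi\colon F\to T$ and an element $\tau\in T$ with $\tau\varphi(f)=\varphi(f)\tau+\varphi(\delta f)$ for all $f$ define a homomorphism $B\to T$ with $\partial\mapsto\tau$.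
\item The degree in $\partial$ is additive. So $B$ is a domain, its units are the elements of degree $0$, and every nonzero nonunit is a product of atoms.
\item Division with remainder holds on both sides, so all left ideals and all right ideals are principal. Consequently, for $q\neq0$: $Bq$ is a maximal left ideal if and only if $q$ is an atom, if and only if $qB$ is a maximal right ideal.
\item $\dim_FB/Bq=\deg q$ for $q\ne0$. The simple left modules are the modules $B/Bq$ with $q$ an atom; they are finite-dimensional over $F$.
\item A left $B$-module is an $F$-vector space with an additive map $\nabla$, the action of $\partial$, such that $\nabla(f\zeta)=f\nabla\zeta+\delta(f)\zeta$. On $F^r$, with $\delta$ acting entrywise, $\nabla-\delta$ is then $F$-linear, so $\nabla=\delta+G$ with $G\in\operatorname{Mat}_r(F)$.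
\end{itemize}

Property (A) explains the characteristic. Suppose that $B\subset B'=F'[\partial';\delta']$ with $F\subset F'$ and $\partial=(\partial'+c)\partial'$, where $c\in F'$. For $f\in F'$,
\begin{equation}\label{eq:char}
(\partial'^2+c\partial')f-f(\partial'^2+c\partial')=2\delta'(f)\partial'+\delta'^2(f)+c\delta'(f).
\end{equation}
For $f\in F$ the left side must be $\delta(f)$, of degree $0$. If $2\neq0$ this forces $\delta'(F)=0$ and then $\delta=0$. If $2=0$ there is no obstruction, and the requirement is that $\delta'^2+c\delta'$ extend $\delta$.

\emph{From now on all fields have characteristic $2$}, so that $+$ and $-$ agree. For additive maps $X,Y$ put $[X,Y]=XY+YX$. We shall use the following: the square of a derivation $D$ is a derivation, since $D^2(fg)=D^2(f)g+2D(f)D(g)+fD^2(g)$; a derivation kills squares; $gD$ and the commutator of two derivations are derivations; and $[X,[X,Y]]=X^2Y+2XYX+YX^2=[X^2,Y]$.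

The \emph{trivial module} is $\mathbf 1_B=B/B\partial$, the field $F$ with $\partial$ acting as $\delta$. An atom $q$ is \emph{trivial} if $B/Bq\cong\mathbf 1_B$.

\begin{lemma}\label{lem:trivial}
\begin{enumerate}
\item[(a)] If a simple $B$-module $Y$ contains $\lambda\neq0$ with $\partial\lambda=0$, then $Y\cong\mathbf 1_B$.
\item[(b)] For $g\in F$ the module $B/B(\partial+g)$ is $Fe$, where $e$ is the class of $1$, and $\partial(fe)=(\delta f+gf)e$.
\item[(c)] If $q$ is a trivial atom, then $q=a\partial b$ with nonzero $a,b\in F$.
\end{enumerate}
\end{lemma}

\begin{proof}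
(a) Since $\partial(f\lambda)=\delta(f)\lambda$, the line $F\lambda$ is a submodule isomorphic to $\mathbf 1_B$. (b) We have $\partial e=ge$, and $\partial f=f\partial+\delta f$. (c) Here $\deg q=1$, so $q=a_0(\partial+g)$ with $a_0\ne0$. The module $B/Bq\cong\mathbf 1_B$ has a nonzero element killed by $\partial$, so by (b) there is $f\neq0$ with $\delta f=gf$. Then $\partial f=f(\partial+g)$ and $q=a_0f^{-1}\partial f$.
\end{proof}

\begin{example}[the first step]\label{ex:first}
Let $B_0=k[\partial_0]$ be the ordinary polynomial ring. Let $F_1=k(c_0,c_1,\dots)$ be a rational function field with the $k$-derivation $\delta c_m=c_{m+1}$, and let $B_1=F_1[\partial_1;\delta]$. Since $k$ is central in $B_1$, the assignment $\partial_0\mapsto\partial_1^2+c_0\partial_1$ embeds $B_0$ in $B_1$. Let $\lambda\in k$. A factorization of $\partial_0+\lambda$ into nonunits can be normalized so that both factors are monic, and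
\[(\partial_1+a)(\partial_1+b)=\partial_1^2+(a+b)\partial_1+\delta b+ab .\]
So $a=b+c_0$, and the right factors $\partial_1+b$ correspond to the solutions $b\in F_1$ of
\begin{equation}\label{eq:scalar}
\delta b+b^2+c_0b=\lambda .
\end{equation}
Let $C_m$ be the partial derivative with respect to $c_m$. Evaluating on the variables gives $[C_m,\delta]=C_{m-1}$ for $m\geq1$ and $[C_0,\delta]=0$. Suppose that $C_mb\neq0$ for some $m$. As $b$ involves finitely many variables, there is a largest such index $\mu$. Apply $C_{\mu+1}$ to \eqref{eq:scalar}: it kills $b^2$, $c_0b$ and $\lambda$, and $C_{\mu+1}\delta b=\delta C_{\mu+1}b+C_\mu b=C_\mu b$. So $C_\mu b=0$, a contradiction. Hence all $C_mb$ vanish, and applying $C_0$ to \eqref{eq:scalar} gives $b=0$ and then $\lambda=0$.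

Thus $\partial_0+\lambda$ remains an atom for $\lambda\ne0$, an instance of (B), and the only monic right factor of degree $1$ of $\partial_0$ is $\partial_1$, which is (C) for $n=1$. If $c_0$ were replaced by a constant $c\in k$, then $b=c$ would be a solution for $\lambda=0$ and the two factors would commute.
\end{example}

All later proofs refine this argument: an equation with coefficients in the old field is differentiated with respect to a new variable of index just beyond those on which the solution depends. The later steps have one new feature. Since $\delta\ne0$ on $F$, the derivation $\delta'$ cannot vanish on $F$, so besides the $c_m$ we must adjoin the values of $\delta'$ on $F$.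

\section{The tower}\label{sec:tower}

Fix a field $k$ of characteristic $2$. For $n\ge0$ let $F_n$ be the rational function field over $k$ in the variables $x^{(n)}_{s,j}$ ($1\le s\le n$, $j\ge0$), let $\delta_n$ be the $k$-derivation with $\delta_nx^{(n)}_{s,j}=x^{(n)}_{s,j+1}$, and let $B_n=F_n[\partial_n;\delta_n]$. Thus $F_0=k$ and $\delta_0=0$.

\subsection*{One step}
Fix $n\geq0$ and abbreviate
\[F=F_n,\quad \delta=\delta_n,\quad B=B_n,\quad \partial=\partial_n,\qquad F'=F_{n+1},\quad \delta'=\delta_{n+1},\quad B'=B_{n+1},\quad \partial'=\partial_{n+1}.\]
Write $u_{s,j}=x^{(n)}_{s,j}$ for the variables of $F$, and $X_{s,j}=x^{(n+1)}_{s,j}$ ($s\le n$) and $c_m=x^{(n+1)}_{n+1,m}$ for those of $F'$. The map $D=\delta'^2+c_0\delta'$ is a $k$-derivation of $F'$. We want to embed $F$ in $F'$ so that $D$ extends $\delta$, and for this the image of $u_{s,j}$ has to be $D^j$ of the image of $u_{s,0}$.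

Fix $s\le n$ and let $\Pi_l$ be the ring of polynomials over $k$ in the $c_m$ and the $X_{s,i}$ with $i<l$. Then $\delta'\Pi_l\subset\Pi_{l+1}$, so $\delta'$ maps $X_{s,l}+\Pi_l$ into $X_{s,l+1}+\Pi_{l+1}$ and $D$ maps it into $X_{s,l+2}+\Pi_{l+2}$. Hence
\[g_{s,2j}:=D^jX_{s,0}\in X_{s,2j}+\Pi_{2j},\qquad g_{s,2j+1}:=\delta'D^jX_{s,0}\in X_{s,2j+1}+\Pi_{2j+1}.\]
By induction on $l$, the elements $g_{s,i}$ ($s\le n$, $i<l$) generate over $K=k(c_0,c_1,\dots)$ the same field as the $X_{s,i}$ ($s\leq n$, $i<l$). This field has transcendence degree $nl$ over $K$, so the $g_{s,i}$ are algebraically independent over $K$, and together they generate $F'$ over $K$. We embed $F$ in $F'$ by $u_{s,j}\mapsto g_{s,2j}$ and put $y_{s,j}=\delta'u_{s,j}=g_{s,2j+1}$. Then the $u_{s,j}$, $y_{s,j}$, $c_m$ are algebraically independent generators of $F'$ over $k$; in particular $F'$ is the rational function field over $F$ in the \emph{new variables} $y_{s,j}$ and $c_m$. Since $Du_{s,j}=u_{s,j+1}$, the derivation $D$ extends $\delta$, and we write $\delta=\delta'^2+c_0\delta'$ on all of $F'$.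

Let $B^\circ=F'[\partial;\delta]\supset B$. By \eqref{eq:char}, the assignment
\[\partial\mapsto\partial'^2+c_0\partial'=(\partial'+c_0)\partial'\]
defines a homomorphism $B^\circ\to B'$ that is the identity on $F'$. It doubles degrees, so it is injective, and we regard $B\subset B^\circ\subset B'$. For $0\ne f\in F'$ the elements $\partial^lf$ and $\partial'\partial^lf$ of $B'$ have degrees $2l$ and $2l+1$ and leading coefficient $f$. Therefore $B'=B^\circ\oplus\partial'B^\circ$ as right $B^\circ$-modules.

\subsection*{The ring $R$}
Put $R=\bigcup_nB_n$, and for $n\geq1$ put $\gamma_n=x^{(n)}_{n,0}\in F_n$ and $p_n=\partial_n+\gamma_n\in B_n$. Thus $\gamma_n$ is the variable $c_0$ of the step from $B_{n-1}$ to $B_n$, and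
\begin{equation}\label{eq:factor}
\partial_{n-1}=p_n\partial_n\qquad(n\geq1),
\end{equation}
which is property (A). The ring $R$ is a domain. Degrees double at each step, so $\partial_j$ has degree $2^{m-j}$ in $B_m$, and an element of positive degree in $B_n$ is not a unit of $R$.

\subsection*{Partial derivatives}
We return to the fixed step. Let $i=(s,j)$ range over pairs with $1\le s\le n$, $j\ge0$, and put $i^\pm=(s,j\pm1)$. In $B'$ we have $[\partial,\partial']=[c_0\partial',\partial']=c_1\partial'$, and likewise $[\delta,\delta']=c_1\delta'$. From $\delta'^2=\delta+c_0\delta'$ we get $\delta'y_i=\delta u_i+c_0\delta'u_i$, and $\delta y_i=\delta\delta'u_i=\delta'\delta u_i+c_1\delta'u_i$. Hence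
\begin{equation}\label{eq:values}
\begin{aligned}
\delta'u_i&=y_i, &\qquad \delta'y_i&=u_{i^+}+c_0y_i, &\qquad \delta'c_m&=c_{m+1},\\
\delta u_i&=u_{i^+}, &\qquad \delta y_i&=y_{i^+}+c_1y_i, &\qquad \delta c_m&=c_{m+2}+c_0c_{m+1}.
\end{aligned}
\end{equation}
In the coordinates $(u,y,c)$ of $F'$ let $P_i$, $T_i$, $C_m$ be the partial derivatives with respect to $u_i$, $y_i$, $c_m$, let $T_{s,-1}=0$, and let $E=\sum_iy_iT_i$. An element of $F'$ involves finitely many variables, so it is killed by $C_m$ and $T_{s,j}$ for large $m$ and $j$, and $E$ is a well-defined derivation. The $T_i$ and $C_m$ kill $F$, and the $P_i$ map $F$ into $F$. If $X$ is one of the partial derivatives and $z$ one of the variables, then $Xz\in\{0,1\}$, so $[X,\delta'](z)=X(\delta'z)$ and $[X,\delta](z)=X(\delta z)$. A $k$-derivation is determined by its values on the variables, so we read off from \eqref{eq:values}: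
\begin{gather}
[C_0,\delta']=E,\quad [C_m,\delta']=C_{m-1}\ (m\ge1),\quad [T_i,\delta']=P_i+c_0T_i,\quad [P_i,\delta']=T_{i^-},\label{eq:commprime}\\
[C_1,\delta]=E+c_0C_0,\quad [C_m,\delta]=C_{m-2}+c_0C_{m-1}\ (m\ge2),\quad [T_i,\delta]=T_{i^-}+c_1T_i.\label{eq:comm}
\end{gather}
All derivations act entrywise on vectors and matrices.

\subsection*{Induced modules}
Let $Z$ be a left $B$-module of dimension $r<\infty$ over $F$. Choose a basis, so that $Z=F^r$ and $\partial$ acts as $\nabla=\delta+G$ with $G\in\operatorname{Mat}_r(F)$. Put
\[Z^\circ=B^\circ\otimes_BZ,\qquad Z'=B'\otimes_BZ=B'\otimes_{B^\circ}Z^\circ .\]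
Since $B^\circ=F'\otimes_FB$, we have $Z^\circ=F'\otimes_FZ=F'^r$, and $\partial$ acts on it as $\nabla=\delta+G$ with the same matrix $G$. From $B'=B^\circ\oplus\partial'B^\circ$ we get $Z'=Z^\circ\oplus\partial'Z^\circ$ as abelian groups, with $\zeta\mapsto\partial'\zeta$ injective on $Z^\circ$. So $Z\subset Z^\circ\subset Z'$. For $\zeta\in Z^\circ$ and $f\in F'$ we have, modulo $Z^\circ$,
\[f\partial'\zeta=\partial'(f\zeta)+\delta'(f)\zeta\equiv\partial'(f\zeta),\qquad \partial\partial'\zeta=\partial'\partial\zeta+c_1\partial'\zeta\equiv\partial'(\nabla\zeta+c_1\zeta).\]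
Thus $\zeta\mapsto\partial'\zeta$ induces an isomorphism of $B^\circ$-modules
\begin{equation}\label{eq:quot}
Z'/Z^\circ\cong\bigl(F'^r,\ \partial\text{ acting as }\nabla+c_1\bigr),
\end{equation}
and $\dim_{F'}Z'=2r$. If $Z=B/Bq$, then $Z'=B'/B'q$, and the class of $1$ in $Z$ is the class of $1$ in $Z'$.

\section{Nontrivial simple modules remain simple}\label{sec:simple}

Property (B) says that $Y'$ is simple when $Y$ is simple and nontrivial. We pass from $B$ to $B'$ through $B^\circ$. The first half is an extension of the coefficient field. One would like to turn a submodule of $Y^\circ$ into a submodule of $Y$ by setting the new variables equal to $0$. This substitution is not defined on all rational functions, so we replace it by reduction modulo a valuation ideal. The reduction is compatible with $\delta$ because, by \eqref{eq:values}, $\delta$ raises the indices of the new variables or multiplies them by other new variables.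

\begin{lemma}\label{lem:field}
If $Y$ is a simple $B$-module, then $Y^\circ$ is a simple $B^\circ$-module.
\end{lemma}

\begin{proof}
List the new variables in a sequence in which $y_{s,j}$ precedes $y_{s,j+1}$ and $c_m$ precedes $c_{m+1}$, and give the $l$-th variable the weight $\log\pi_l$, where $\pi_l$ is the $l$-th prime. The weight of a monomial is the sum of the weights of its factors; by unique factorization of integers, distinct monomials have distinct weights. For a nonzero polynomial $f\in F[y,c]$ let $v(f)$ be the least weight of a monomial occurring in $f$, and put $v(0)=\infty$. The term of least weight of a product is the product of the terms of least weight, so $v$ is a valuation. It extends to $F'$ by $v(f/g)=v(f)-v(g)$ and vanishes on the nonzero elements of $F$. Let $O=\{v\ge0\}$ and $\mathfrak m=\{v>0\}$. If $v(f)=v(g)$ for nonzero polynomials $f,g$, their terms of least weight are $aM$ and $bM$ with the same monomial $M$ and $a,b\in F$, and $f/g-a/b\in\mathfrak m$. Hence $O=F\oplus\mathfrak m$.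

By \eqref{eq:values} and the choice of weights, $v(\delta z)\ge v(z)$ for each new variable $z$. By the product rule, $v(\delta(aM))\geq v(M)$ for $a\in F$ and a monomial $M$, so $v(\delta f)\ge v(f)$ for polynomials $f$. The formula $\delta(f/g)=(f/g)(\delta f/f+\delta g/g)$ extends this to $F'$. So $\delta$ preserves $O$ and $\mathfrak m$, and it induces the given $\delta$ on $O/\mathfrak m=F$.

Write $Y=F^r$ and suppose that $U\subset F'^r$ is a $B^\circ$-submodule of dimension $t$ with $0<t<r$. Take an $r\times t$ matrix whose columns are a basis of $U$, choose a $t\times t$ minor of least value, and multiply on the right by the inverse of the corresponding submatrix. In the resulting matrix $H$, some $t$ rows form the identity matrix, and by Cramer's rule every entry is a quotient of a minor by the chosen one, hence lies in $O$. Therefore $U\cap O^r=HO^t$, and the image $\bar U$ of $U\cap O^r$ in $O^r/\mathfrak m^r=Y$ (where $\mathfrak m^r$ denotes the vectors with entries in $\mathfrak m$) is an $F$-subspace of dimension $t$. The operator $\nabla=\delta+G$ preserves $U$, $O^r$ and $\mathfrak m^r$, and it induces the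 action of $\partial$ on $Y$. So $\bar U$ is a proper nonzero submodule of $Y$, a contradiction.
\end{proof}

For the second half, we shall see that a proper nonzero submodule of $Y'$ yields an action of $\partial'$ on $Y^\circ$ itself that is compatible with the action of $\partial$. So consider an operator $\nabla'=\delta'+W$ on $F'^r$ with $W\in\operatorname{Mat}_r(F')$. Since $\delta'(W\zeta)+W\delta'\zeta=\delta'(W)\zeta$, we have $\nabla'^2=\delta'^2+\delta'(W)+W^2$. Hence the compatibility $\nabla'^2+c_0\nabla'=\nabla=\delta+G$ is equivalent to
\begin{equation}\label{eq:riccati}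
\delta'W+W^2+c_0W=G,
\end{equation}
the matrix form of \eqref{eq:scalar}. In Example~\ref{ex:first} the only solution was $0$. Now solutions may depend on the $y_i$, but only linearly.

\begin{lemma}\label{lem:riccati}
Let $G\in\operatorname{Mat}_r(F)$ and $W\in\operatorname{Mat}_r(F')$ satisfy \eqref{eq:riccati}. Then $W=\sum_iy_iV_i$ with matrices $V_i\in\operatorname{Mat}_r(F)$, almost all zero. If $G$ has entries in $k$, then $W=0$.
\end{lemma}

\begin{proof}
We apply the partial derivatives to \eqref{eq:riccati}, using \eqref{eq:commprime}. Suppose that $\mu$ is maximal with $C_\mu W\neq0$. Then $C_{\mu+1}$ kills $W^2$, $c_0W$ and $G$, and $C_{\mu+1}\delta'W=C_\mu W$. So $C_\mu W=0$, a contradiction. Hence all $C_mW$ vanish, and applying $C_0$ gives $EW+W=0$. That is, $W=\sum_iy_iV_i$ with $V_i=T_iW$, almost all zero, and $V_{s,-1}=0$.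

It remains to show that $V_i$ has entries in $F$. For a matrix $V$ over $F'$ the operator $[\nabla',V]$ is multiplication by the matrix $\mathcal A(V)=\delta'V+WV+VW$. Applying $T_i$ to \eqref{eq:riccati} gives
\[(\delta'V_i+P_iW+c_0V_i)+(V_iW+WV_i)+c_0V_i=0,\qquad\text{that is,}\qquad P_iW=\mathcal A(V_i).\]
Applying $P_i$ gives $(\delta'P_iW+V_{i^-})+\bigl((P_iW)W+W(P_iW)\bigr)+c_0P_iW=P_iG$, so
\[V_{i^-}=P_iG+\mathcal A^2(V_i)+c_0\mathcal A(V_i).\]
Now $\mathcal A^2(V_i)=[\nabla',[\nabla',V_i]]=[\nabla'^2,V_i]$, and $c_0\mathcal A(V_i)=[c_0\nabla',V_i]$ because the scalar $c_0$ commutes with $V_i$. Their sum is $[\nabla,V_i]$, and therefore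
\[V_{i^-}=P_iG+\delta V_i+GV_i+V_iG .\]
Since $V_{s,j}=0$ for large $j$, descending induction on $j$ shows that all $V_i$ have entries in $F$. If $G$ has entries in $k$, then $P_iG=0$, and the same induction gives $V_i=0$ for all $i$.
\end{proof}

\begin{corollary}\label{cor:scalar}
If $f\in F'$ and $\delta'f+c_0f=\varepsilon\in\{0,1\}$, then $f=0$ and $\varepsilon=0$.
\end{corollary}

\begin{proof}
The matrix $W=\begin{pmatrix}0&f\\0&0\end{pmatrix}$ has $W^2=0$, so it satisfies \eqref{eq:riccati} with $G=\begin{pmatrix}0&\varepsilon\\0&0\end{pmatrix}$. By Lemma~\ref{lem:riccati}, $W=0$.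
\end{proof}

\begin{proposition}\label{prop:simple}
If $Y$ is a simple $B$-module and $Y\not\cong\mathbf 1_B$, then $Y'=B'\otimes_BY$ is a simple $B'$-module.
\end{proposition}

The trivial module has to be excluded: $B'/B'\partial$ has the proper nonzero submodule $B'\partial'/B'\partial$.

\begin{proof}
Write $Y=F^r$ with $\nabla=\delta+G$, and suppose that $0\neq U\subsetneq Y'$ is a $B'$-submodule. By Lemma~\ref{lem:field}, $Y^\circ$ is a simple $B^\circ$-module. So is $Y'/Y^\circ$, by \eqref{eq:quot}, because an $F'$-subspace is stable under $\nabla+c_1$ if and only if it is stable under $\nabla$. We cannot have $Y^\circ\subset U$, since $Y^\circ$ generates $Y'$ over $B'$. Hence $U\cap Y^\circ=0$, the image of $U$ in $Y'/Y^\circ$ is nonzero and so is everything, and $Y'=Y^\circ\oplus U$. Thus $Y^\circ\to Y'/U$ is an isomorphism of $B^\circ$-modules. Transporting the action of $\partial'$, we obtain an operator $\nabla'=\delta'+W$ on $F'^r$ with $\nabla'^2+c_0\nabla'=\nabla$. By Lemma~\ref{lem:riccati}, $W=\sum y_iV_i$ with $V_i$ over $F$, almost all zero.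

We use this to find a nonzero vector of $Y$ killed by $\nabla$. Let $\nabla_i=P_i+V_i$, an additive map $F^r\to F^r$. On $F$ we have $\delta'=\sum y_iP_i$, since both sides are $k$-derivations with $u_i\mapsto y_i$. So $\nabla'\lambda=\sum_iy_i\nabla_i\lambda$ for $\lambda\in F^r$, a finite sum. Applying this formula also to the vectors $\nabla_i\lambda\in F^r$ and using \eqref{eq:values}, we get
\begin{align*}
\nabla\lambda=\nabla'^2\lambda+c_0\nabla'\lambda&=\sum_i(u_{i^+}+c_0y_i)\nabla_i\lambda+\sum_{i,l}y_iy_l\nabla_l\nabla_i\lambda+c_0\sum_iy_i\nabla_i\lambda\\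
&=\sum_iu_{i^+}\nabla_i\lambda+\sum_{i,l}y_iy_l\nabla_l\nabla_i\lambda .
\end{align*}
The left side lies in $F^r$ and the $y_i$ are algebraically independent over $F$. Comparing the coefficients of $y_i^2$, of $y_iy_l$ and of $1$ gives
\[\nabla_i^2=0,\qquad\nabla_i\nabla_l=\nabla_l\nabla_i,\qquad\nabla\lambda=\sum_iu_{i^+}\nabla_i\lambda .\]
Take $0\ne\lambda_0\in F^r$ and the finite set $I_0=\{i:\nabla_i\lambda_0\neq0\}$. Choose a maximal subset $I_1\subset I_0$ such that $\lambda=\bigl(\prod_{i\in I_1}\nabla_i\bigr)\lambda_0\neq0$; the empty set has this property, so $I_1$ exists. Then $\nabla_l\lambda=0$ for every $l$: for $l\notin I_0$ because $\nabla_l$ commutes with the product and kills $\lambda_0$, for $l\in I_1$ because $\nabla_l^2=0$, and for $l\in I_0\setminus I_1$ by maximality. So $\partial\lambda=\nabla\lambda=0$, and $Y\cong\mathbf 1_B$ by Lemma~\ref{lem:trivial}(a), a contradiction.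
\end{proof}

\begin{corollary}\label{cor:atoms}
A nontrivial atom $q$ of $B_n$ is a nontrivial atom of $B_m$ for all $m\ge n$. For $i\geq1$, $p_i$ is a nontrivial atom of $B_i$.
\end{corollary}

\begin{proof}
By Proposition~\ref{prop:simple}, $B_{n+1}/B_{n+1}q$ is simple. Its dimension is even, so it is not trivial, and we can iterate. The element $p_i$ has degree $1$, so it is an atom. If it were trivial, some nonzero element of $B_i/B_ip_i$ would be killed by $\partial_i$, and Lemma~\ref{lem:trivial}(b) would give $f\ne0$ in $F_i$ with $\delta_if+\gamma_if=0$. This contradicts Corollary~\ref{cor:scalar} for the step from $B_{i-1}$ to $B_i$.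
\end{proof}

\section{The left ideals of $B_n$ that contain $\partial_0$}\label{sec:uniserial}

By \eqref{eq:factor} and Corollary~\ref{cor:atoms}, $\partial_0=p_1p_2\cdots p_n\partial_n$ is a factorization into atoms of $B_n$, and it gives a composition series of $B_n/B_n\partial_0$. Property (C) says that there are no other submodules. Two general lemmas reduce this to the insolubility of certain equations.

\begin{lemma}\label{lem:uniserial}
Let $0=M_0\subset M_1\subset\dots\subset M_l$ be a composition series such that $M_i/M_{i-1}$ has no complement in $M_{i+1}/M_{i-1}$ for $1\le i<l$. Then the $M_i$ are the only submodules of $M_l$.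
\end{lemma}

\begin{proof}
We use induction on $l$; for $l\le1$ there is nothing to prove. Let $l\geq2$ and let $L\subset M_l$ be a submodule. If $L\subset M_{l-1}$, we are done by induction, so let $L\not\subset M_{l-1}$. The image of $L$ in the module $M_l/M_{l-2}$ of length $2$ is not contained in the simple submodule $M_{l-1}/M_{l-2}$. If this image were simple, it would be a complement. So $L+M_{l-2}=M_l$, and by the modular law $(L\cap M_{l-1})+M_{l-2}=M_{l-1}$. By induction $L\cap M_{l-1}$ is some $M_i$, so it is $M_{l-1}$. Thus $L\supsetneq M_{l-1}$ and $L=M_l$.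
\end{proof}

\begin{lemma}\label{lem:split}
Let $T$ be a domain, let $a,b\in T$ be nonzero, and let $e$ be the class of $1$ in $T/Ta$. If $e\notin b\,(T/Ta)$, then $Tb/Tab$ has no complement in $T/Tab$.
\end{lemma}

\begin{proof}
Right multiplication by $b$ identifies $T/Ta$ with $Z=Tb/Tab$ and $e$ with the class of $b$. Suppose that $T/Tab=Z\oplus L$, and write the class of $1$ as $\xi+\eta$ with $\xi\in Z$, $\eta\in L$. Then $b\eta=e-b\xi\in Z\cap L=0$, so $e=b\xi\in bZ$.
\end{proof}

So we must show that equations $q\zeta=e$ have no solution, first at the level where $q$ appears and then at all higher levels. The point is that passing from $Z$ to $Z'$ does not make an equation $q\zeta=z$ with data over $B$ solvable. We keep the notation of Section~\ref{sec:tower} for one step and begin by eliminating the new variables, simultaneously for $Z^\circ$ and for $Z'/Z^\circ$.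

\begin{lemma}\label{lem:eliminate}
Let $G\in\operatorname{Mat}_r(F)$, $\varepsilon\in\{0,1\}$, and $\Delta=\delta+G+\varepsilon c_1$ on $F'^r$. Let $q_0,\dots,q_d\in F$ with $q_d\neq0$. If $\zeta\in F'^r$ and $\sum_lq_l\Delta^l\zeta\in F^r$, then $C_m\zeta=0$ and $T_i\zeta=0$ for all $m$ and $i$.
\end{lemma}

\begin{proof}
The $C_m$ and $T_i$ kill $F$, so they commute with $G$ and the $q_l$ and kill $\sum q_l\Delta^l\zeta$. Moreover $C_m$ ($m\geq2$) and $T_i$ kill $c_1$. By \eqref{eq:comm},
\begin{equation}\label{eq:Delta}
[C_m,\Delta]=C_{m-2}+c_0C_{m-1}\quad(m\ge2),\qquad[T_i,\Delta]=T_{i^-}+c_1T_i .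
\end{equation}
Suppose that $\mu$ is maximal with $C_\mu\zeta\ne0$. We claim that $C_m\Delta^l\zeta=0$ for $m>\mu+2l$ and $C_{\mu+2l}\Delta^l\zeta=C_\mu\zeta$. This holds for $l=0$. For $l\ge1$, $m\ge\mu+2l$ and $\xi=\Delta^{l-1}\zeta$, induction gives $C_m\xi=C_{m-1}\xi=0$, so $C_m\Delta\xi=C_{m-2}\xi$ by \eqref{eq:Delta}, and the claim follows. Applying $C_{\mu+2d}$ to $\sum q_l\Delta^l\zeta$ gives $0=q_dC_\mu\zeta$, a contradiction.

Fix $s$ and suppose that $\nu$ is maximal with $T_{s,\nu}\zeta\ne0$. We claim that $T_{s,j}\Delta^l\zeta=0$ for $j>\nu+l$ and $T_{s,\nu+l}\Delta^l\zeta=T_{s,\nu}\zeta$. For $l\geq1$, $j\geq\nu+l$ and $\xi=\Delta^{l-1}\zeta$, induction gives $T_{s,j}\xi=0$, so $T_{s,j}\Delta\xi=T_{s,j-1}\xi$ by \eqref{eq:Delta}, and the claim follows. Applying $T_{s,\nu+d}$ gives $0=q_dT_{s,\nu}\zeta$, a contradiction.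
\end{proof}

In characteristic $2$ the conclusion does not force $\zeta\in F^r$: squares of new variables survive. For example, $\partial$ kills the element $c_0^2$ of $(\mathbf 1_B)^\circ=F'$. But these squares are constants for $\delta$, and so they can be projected away.

\begin{lemma}\label{lem:solve}
Let $Z$ be a $B$-module of finite dimension over $F$, let $z\in Z$, and let $0\neq q\in B$.
\begin{enumerate}
\item[(a)] If $z\in qZ^\circ$, then $z\in qZ$.
\item[(b)] $q$ acts injectively on $Z'/Z^\circ$.
\item[(c)] If $z\in qZ'$, then $z\in qZ$.
\item[(d)] If $z\in(\partial'+c_0)Z'$, then $z\in\partial Z$.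
\end{enumerate}
\end{lemma}

\begin{proof}
Write $Z=F^r$, $\nabla=\delta+G$, and $q=\sum_{l\le d}q_l\partial^l$ with $q_l\in F$, $q_d\neq0$.

(a) Let $z=q\zeta$ with $\zeta\in F'^r$. The entries of $\zeta$ lie in $F(z_1,\dots,z_N)$ for finitely many new variables $z_1,\dots,z_N$, and by Lemma~\ref{lem:eliminate} with $\varepsilon=0$ they are killed by the partial derivatives with respect to the $z_h$. Put $w_h=z_h^2$. The squarefree monomials in the $z_h$ form a basis of $F(z_1,\dots,z_N)$ over $F(w_1,\dots,w_N)$, and the partial derivatives are linear over this subfield. An element killed by the derivative with respect to $z_h$ therefore involves no basis monomial divisible by $z_h$. So the entries of $\zeta$ lie in $F(w_1,\dots,w_N)$, and $\delta w_h=0$.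

Let $K$ be a field with a derivation $\delta$, extended to $K(w)$ by $\delta w=0$. Embed $K(w)$ in the field $K((w))$ of Laurent series. Applying $\delta$ to the coefficients is a derivation of $K((w))$ that agrees with $\delta$ on $K[w]$, hence on $K(w)$. So taking the coefficient of $w^0$ is a $K$-linear map $K(w)\to K$ that is the identity on $K$ and commutes with $\delta$. Composing $N$ such maps, we obtain an $F$-linear map $\rho\colon F(w_1,\dots,w_N)\to F$ with the same properties. Applied entrywise, $\rho$ commutes with $\nabla$ and the $q_l$, so $z=\rho(z)=\rho(q\zeta)=q\rho(\zeta)\in qZ$.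

(b) By \eqref{eq:quot} we must show that $\sum q_l\Delta^l\zeta=0$ implies $\zeta=0$, where $\Delta=\nabla+c_1$ and $\zeta\in F'^r$. For $d=0$ this is immediate, so let $d\geq1$. By Lemma~\ref{lem:eliminate} all $C_m$ and $T_i$ kill $\zeta$, and hence $E\zeta=0$. The summand $c_1$ now plays the role that $c_0$ played in Example~\ref{ex:first}: by \eqref{eq:comm}, $[C_1,\Delta]=E+c_0C_0+1$, so $C_1\Delta\zeta=\zeta$. We claim that $C_m\Delta^l\zeta=0$ for $m\ge2l$ and that $C_{2l-1}\Delta^l\zeta=\zeta$ for $l\ge1$. For $l=0$ this is known, and for $l=1$ it follows from \eqref{eq:Delta} and the formula just proved. For $l\ge2$, $m\ge2l-1$ and $\xi=\Delta^{l-1}\zeta$, induction gives $C_m\xi=C_{m-1}\xi=0$, so $C_m\Delta\xi=C_{m-2}\xi$ by \eqref{eq:Delta}; this is $0$ if $m\ge2l$ and $\zeta$ if $m=2l-1$. Applying $C_{2d-1}$ to the relation gives $q_d\zeta=0$.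

(c) If $z=q\zeta$ with $\zeta\in Z'$, then $q$ kills the class of $\zeta$ in $Z'/Z^\circ$. So $\zeta\in Z^\circ$ by (b), and (a) applies.

(d) Let $z=(\partial'+c_0)(\alpha+\partial'\beta)$ with $\alpha,\beta\in Z^\circ$. Since $(\partial'+c_0)\partial'=\partial$, we have $z=(c_0\alpha+\partial\beta)+\partial'\alpha$. The decomposition $Z'=Z^\circ\oplus\partial'Z^\circ$ gives $\alpha=0$, so $z=\partial\beta\in\partial Z^\circ$, and (a) applies with $q=\partial$.
\end{proof}

\begin{proposition}\label{prop:chain}
The left ideals of $B_n$ containing $\partial_0$ are exactly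
\[B_n\partial_0\subsetneq B_n\partial_1\subsetneq\dots\subsetneq B_n\partial_n\subsetneq B_n .\]
\end{proposition}

\begin{proof}
Put $M_i=B_n\partial_i/B_n\partial_0$ for $0\le i\le n$ and $M_{n+1}=B_n/B_n\partial_0$. By \eqref{eq:factor}, $M_i/M_{i-1}\cong B_n/B_np_i$ for $1\le i\le n$, which is simple by Corollary~\ref{cor:atoms}, and $M_{n+1}/M_n\cong\mathbf 1_{B_n}$ is simple. So the $M_i$ form a composition series, and we check the hypothesis of Lemma~\ref{lem:uniserial}. For $1\le i\le m$ let $Z_{i,m}=B_m/B_mp_i$, and let $e$ be the class of $1$; the module induced from $Z_{i,m}$ is $Z_{i,m+1}$.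

\emph{The top: $i=n\geq1$.} Here $M_{n+1}/M_{n-1}=B_n/B_np_n\partial_n$ with the submodule $B_n\partial_n/B_np_n\partial_n$. By Lemma~\ref{lem:split} it suffices to show that $e\notin\partial_nZ_{n,n}$. We show that
\begin{equation}\label{eq:top}
e\notin\partial_iZ_{i,i}\qquad\text{for all }i\ge1 .
\end{equation}
If $e=\partial_i(fe)$ with $f\in F_i$, then $\delta_if+\gamma_if=1$ by Lemma~\ref{lem:trivial}(b), contradicting Corollary~\ref{cor:scalar}.

\emph{The cases $1\le i<n$.} Since $\partial_{i-1}=p_ip_{i+1}\partial_{i+1}$, right multiplication by $\partial_{i+1}$ identifies $B_n/B_np_ip_{i+1}$ with $M_{i+1}/M_{i-1}$ and $B_np_{i+1}/B_np_ip_{i+1}$ with $M_i/M_{i-1}$. By Lemma~\ref{lem:split} it suffices to show that $e\notin p_{i+1}Z_{i,m}$ for all $m\ge i+1$. For $m=i+1$ consider the step from $B_i$ to $B_{i+1}$, in which $p_{i+1}=\partial'+c_0$. If $e\in p_{i+1}Z_{i,i+1}$, then $e\in\partial_iZ_{i,i}$ by Lemma~\ref{lem:solve}(d), contrary to \eqref{eq:top}. If $m\geq i+1$ and $e\in p_{i+1}Z_{i,m+1}$, then Lemma~\ref{lem:solve}(c), for the step from $B_m$ to $B_{m+1}$ and $q=p_{i+1}\in B_m$, gives $e\in p_{i+1}Z_{i,m}$.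 Induction on $m$ completes the proof.
\end{proof}

\section{Left ideals of $R$}\label{sec:left}

A left ideal $J$ of $R$ is the union of the left ideals $J\cap B_m$ of $B_m$, and $Rb=\bigcup_{m\geq n}B_mb$ for $b\in B_n$. The same holds on the right.

\begin{proposition}\label{prop:left}
The left ideals of $R$ containing $\partial_0$ are exactly
\[R\partial_0\subsetneq R\partial_1\subsetneq R\partial_2\subsetneq\cdots\subsetneq J_\infty\subsetneq R,\qquad J_\infty=\bigcup_jR\partial_j .\]
In particular $R/R\partial_0$ is artinian and not noetherian.
\end{proposition}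

\begin{proof}
Let $J\neq R$ be a left ideal containing $\partial_0$. By Proposition~\ref{prop:chain}, $J\cap B_m=B_m\partial_{j(m)}$ for some $j(m)\leq m$, so $J=\sum_mR\partial_{j(m)}$. Since $R\partial_0\subset R\partial_1\subset\cdots$, we get $J=R\partial_j$ with $j=\max_m j(m)$ if the $j(m)$ are bounded, and $J=J_\infty$ otherwise. By Proposition~\ref{prop:chain}, $\partial_{j+1}\notin B_m\partial_j$ for $m>j$ and $1\notin B_m\partial_j$ for $m\geq j$, so $R\partial_j\neq R\partial_{j+1}$ and $1\notin J_\infty$. The chain is well ordered by inclusion, which gives the descending chain condition, and it violates the ascending chain condition.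
\end{proof}

\begin{lemma}\label{lem:atomsR}
Let $q$ be an atom of $B_n$.
\begin{enumerate}
\item[(a)] If $q$ is nontrivial, then $R/Rq$ and $R/qR$ are simple.
\item[(b)] If $q$ is trivial, then $R/Rq\cong R/R\partial_n$ is a quotient of $R/R\partial_0$, and $R/qR\cong R/\partial_nR$ is isomorphic to a submodule of $R/\partial_0R$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By Corollary~\ref{cor:atoms}, $B_mq$ is a maximal left ideal and $qB_m$ a maximal right ideal of $B_m$ for all $m\ge n$. If $J\supset Rq$ is a left ideal of $R$, then $J\cap B_m$ is $B_mq$ or $B_m$ for each $m\ge n$, so $J=R$ or $J=\bigcup_mB_mq=Rq$. Also $Rq\ne R$. The argument for right ideals is the same with $qB_m$ in place of $B_mq$.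

(b) By Lemma~\ref{lem:trivial}(c), $q=a\partial_nb$ with units $a,b$. Right multiplication by $b^{-1}$ gives $R/Rq=R/R\partial_nb\cong R/R\partial_n$, and $R\partial_0\subset R\partial_n$. Left multiplication by $a^{-1}$ gives $R/qR=R/a\partial_nR\cong R/\partial_nR$, and left multiplication by $p_1\cdots p_n$ gives $R/\partial_nR\cong p_1\cdots p_nR/\partial_0R$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} and Theorem~\ref{thm:fine}(3)]
By Proposition~\ref{prop:left}, $R$ is not left noetherian. Let $I\neq0$ be a left ideal and $0\neq r\in I$, say $r\in B_n$. If $r$ is a unit, then $R/I=0$. Otherwise $r=q_1\cdots q_t$ with atoms $q_i$ of $B_n$, and the chain $Rr\subset Rq_2\cdots q_t\subset\dots\subset Rq_t\subset R$ filters $R/Rr$ with factors $Rq_{i+1}\cdots q_t/Rq_iq_{i+1}\cdots q_t\cong R/Rq_i$. By Lemma~\ref{lem:atomsR}, each factor is simple or a quotient of $R/R\partial_0$. The induced filtration of the quotient $R/I$ of $R/Rr$ has as factors homomorphic images of these modules. They are artinian by Proposition~\ref{prop:left}, so $R/I$ is artinian. The right ideals of $S=R^{\mathrm{op}}$ are the left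 ideals of $R$. This proves Theorem~\ref{thm:main}, and also Theorem~\ref{thm:fine}(3) with $a=\partial_0$, $N_i=R\partial_i/R\partial_0$ and $N_\omega=J_\infty/R\partial_0$.
\end{proof}

\section{Right ideals, simplicity and Krull dimension}\label{sec:right}

As in Section~\ref{sec:positive}, factorizations of $\partial_0$ turn the ascending chain of left ideals into a descending chain of right ideals. Put $Q_0=1$ and $Q_j=p_1\cdots p_j$, so that $\partial_0=Q_j\partial_j$.

\begin{proposition}\label{prop:right}
The right ideals of $R$ containing $\partial_0$ are exactly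
\[R=Q_0R\supsetneq Q_1R\supsetneq Q_2R\supsetneq\cdots\supsetneq\partial_0R .\]
In particular $R/\partial_0R$ is noetherian and not artinian.
\end{proposition}

\begin{proof}
Let $bB_m$ be a right ideal of $B_m$ containing $\partial_0$, and write $\partial_0=bh$ with $h\in B_m$. By Proposition~\ref{prop:chain}, either $h$ is a unit, and then $bB_m=\partial_0B_m$, or $B_mh=B_m\partial_j$ for some $j\le m$. In the second case $h=v\partial_j$ with a unit $v$, so $bv\partial_j=Q_j\partial_j$, $bv=Q_j$ and $bB_m=Q_jB_m$. Now let $J$ be a right ideal of $R$ containing $\partial_0$. If $J\cap B_m=\partial_0B_m$ for all $m$, then $J=\partial_0R$. Otherwise let $j$ be minimal such that $J\cap B_m=Q_jB_m$ for some $m$. Then $Q_j\in J$, and every $J\cap B_{m'}$ is $\partial_0B_{m'}$ or $Q_{j'}B_{m'}$ with $j'\ge j$, hence lies in $Q_jR$. So $J=Q_jR$. Finally, $Q_jR=Q_{j+1}R$ would make $p_{j+1}$ a unit and $Q_jR=\partial_0R$ would make $\partial_j$ a unit.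
\end{proof}

We recall the Krull dimension of a module $M$, for integer values. One has $\operatorname{Kdim}M\le-1$ if and only if $M=0$; for $\alpha\geq0$, $\operatorname{Kdim}M\le\alpha$ means that in every descending chain $M_1\supset M_2\supset\cdots$ of submodules all but finitely many factors $M_i/M_{i+1}$ have $\operatorname{Kdim}\le\alpha-1$. The Krull dimension is the least such $\alpha$. Thus $\operatorname{Kdim}M\le0$ means that $M$ is artinian. For a submodule $L\subset M$, $\operatorname{Kdim}M\le\alpha$ holds if and only if it holds for $L$ and $M/L$. The left (right) Krull dimension of a ring is that of the ring as a left (right) module.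

\begin{proof}[Proof of Theorem~\ref{thm:fine}(1), (2) and (4)]
We prove the statements for $R$, with the sides exchanged.

(1) Elements $r_1,\dots,r_t$ of $R$ lie in some $B_n$, and $\sum B_nr_i=B_nb$ for some $b$, so $\sum Rr_i=Rb$; likewise on the right. For simplicity it suffices to show that $B_n$ is simple for $n\ge1$, since a nonzero ideal of $R$ meets some such $B_n$ in a nonzero ideal and then contains $1$. Let $I\neq0$ be an ideal of $B_n$ and let $f=\sum_{l\le d}a_l\partial_n^l\in I$ be monic of least degree $d$. For $x\in F_n$ the element $fx-xf\in I$ has degree less than $d$, so it is $0$. Since $\partial_n^lx$ has constant coefficient $\delta_n^l(x)$, the constant coefficient of $fx-xf$ is $\sum_{l\ge1}a_l\delta_n^l(x)$, and this vanishes. Suppose that $d\ge1$, and take $x=x^{(n)}_{1,j}$ with $j$ so large that no $a_l$ involves a variable $x^{(n)}_{1,i}$ with $i\ge j$. Then $\sum_{l=1}^da_lx^{(n)}_{1,j+l}=0$ with $a_d=1$, which contradicts algebraic independence. So $d=0$ and $I=B_n$.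

(2) Let $0\neq r\in B_n$ be a nonunit, $r=q_1\cdots q_t$ with atoms $q_i$ of $B_n$. The chain $R\supset q_1R\supset q_1q_2R\supset\dots\supset rR$ filters $R/rR$ with factors $R/q_iR$. By Lemma~\ref{lem:atomsR} each of them is simple or isomorphic to a submodule of $R/\partial_0R$, which is noetherian by Proposition~\ref{prop:right}. So $R/rR$ is noetherian for every $r\ne0$, and $R$ is right noetherian. By (1), every right ideal is principal. For the Ore conditions, let $a,b\ne0$ lie in $B_n$. If $aB_n\cap bB_n=0$, then $bB_n$ would embed in $B_n/aB_n$, which is finite-dimensional as a right vector space over $F_n$, while $bB_n$ is not. So $aR\cap bR\ne0$, and symmetrically $Ra\cap Rb\ne0$.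

(4) Let $J_1\supset J_2\supset\cdots$ be a chain of left ideals. Either $J_i=0$ for large $i$, or every factor $J_i/J_{i+1}$ is a submodule of the artinian module $R/J_{i+1}$. So the left Krull dimension of $R$ is at most $1$. It equals $1$ because $R\partial_0\supsetneq R\partial_0^2\supsetneq\cdots$, as $\partial_0$ is not a unit.

On the right, Proposition~\ref{prop:right} shows that $Q_jR/Q_{j'}R$ has finite length for $j\le j'$. In a descending chain of submodules of $R/\partial_0R$, either the terms are eventually $0$ or all factors have finite length. As $R/\partial_0R$ is not artinian, its Krull dimension is $1$. The filtration in (2) gives $\operatorname{Kdim}R/rR\le1$ for $r\neq0$, hence $\operatorname{Kdim}R/J\le1$ for every right ideal $J\neq0$. As on the left, it follows that the right Krull dimension of $R$ is at most $2$. All factors of the chain $R\supset\partial_0R\supset\partial_0^2R\supset\cdots$ are isomorphic to $R/\partial_0R$, which is not artinian, so the right Krull dimension is not at most $1$. It equals $2$.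
\end{proof}

\begin{thebibliography}{1}

\bibitem{survey}
\emph{Rings Characterized By Their Cyclic Modules And Right Ideals: A Survey-I},
\texttt{http://math.slu.edu/\textasciitilde{}srivastava/JainSrivastavaSurveyNew1.pdf}.

\end{thebibliography}
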